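\title{Locally decomposable sections need not span: a counterexample on curves of odd genus}

\begin{abstract}
Let $L$ be a globally generated line bundle of degree $d\ge g+3$ on a smooth projective curve $C$ of genus $g$, and let $E$ be the dual of the kernel of the evaluation map $H^0(L)\otimes\mathcal O_C\to L$. It was conjectured that $\Gamma(\wedge^iE)$ is always spanned by the sections whose value at every point is a decomposable $i$-vector. We show that this is false. If $C$ has genus $2k+1\ge7$ and Clifford index $k$, and $L=K_C(-p)$, then the locally decomposable sections of $\wedge^kE$ are exactly the decomposable elements of $\wedge^kH^0(L)^*$, and their span has positive codimension $\frac{(k-1)(k-2)}{k+1}\cdot\frac1k\binom{2k-2}{k-1}$. In genus $7$ they span a hyperplane in a space of dimension $21$.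
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $C$ be a smooth projective curve over $\mathbb C$ of genus $g\ge1$, let $L$ be a globally generated line bundle on $C$, and put $V=H^0(C,L)$. Evaluation of sections gives an exact sequence of vector bundles, which we write together with its dual:
\begin{equation}\label{eq:eval}
0\to E^*\to V\otimes\mathcal O\to L\to0,\qquad\qquad 0\to L^{-1}\to V^*\otimes\mathcal O\to E\to0 .
\end{equation}
The bundle $E=E_L$ has rank $r=h^0(L)-1$ and determinant $L$. Its fiber at $x\in C$ is $E_x=V^*/\mathbb C\operatorname{ev}_x$, where $\operatorname{ev}_x\in V^*$ is evaluation at $x$, a nonzero functional defined up to a scalar.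

An element of $\wedge^iW$, for a vector space $W$, is \emph{decomposable} if it has the form $w_1\wedge\dots\wedge w_i$. The decomposable elements form the affine cone over the Grassmannian $G(i,W)$ in its Pl\"ucker embedding, and a nonzero one determines the subspace spanned by the $w_j$. A section $s\in\Gamma(\wedge^iE)$ is \emph{locally decomposable} if $s(x)\in\wedge^iE_x$ is decomposable for every $x\in C$. Let $\Sigma_i\subset\Gamma(\wedge^iE)$ be the cone of such sections. The following conjecture is posed in \cite{poster}.

\begin{quote}
\textbf{Conjecture.} For every curve $C$ of genus $g\ge1$, every globally generated line bundle $L$ of degree $d\ge g+3$ and every $i$ with $1\le i\le h^0(L)-1$, the cone $\Sigma_i$ spans $\Gamma(\wedge^iE)$.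
\end{quote}

A locally decomposable section is a geometric object: it is a section of $\det F$ for a subbundle $F\subset E$ of rank $i$ (Lemma~\ref{lem:subbundle}). So the conjecture asks whether all sections of $\wedge^iE$ are accounted for by subbundles of $E$. The simplest cases suggest a positive answer.
\begin{itemize}
\item If $i\in\{1,r-1,r\}$, every $i$-vector in an $r$-dimensional space $W$ is decomposable (for $i=r-1$ because $\wedge^{r-1}W\cong W^*\otimes\det W$ and a nonzero functional is determined up to a scalar by its kernel). So $\Sigma_i=\Gamma(\wedge^iE)$.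
\item Decomposable elements of $\wedge^iV^*$ map into $\Sigma_i$ and span $\wedge^iV^*$. So the statement holds whenever $\wedge^iV^*\to\Gamma(\wedge^iE)$ is surjective.
\item If $E=A_1\oplus\dots\oplus A_r$ is a sum of line bundles, then $\Gamma(\wedge^iE)$ is the sum of the spaces $\Gamma(A_{j_1}\otimes\dots\otimes A_{j_i})$, each contained in $\Sigma_i$.
\end{itemize}
The conjecture is also known to hold when $C$ is hyperelliptic. We show that it fails at the opposite extreme, on curves with as few special linear series as possible. Write $K=K_C$, let $\operatorname{Cliff}(C)$ be the Clifford index (recalled in Section~\ref{sec:cliff}), and let $\operatorname{Cat}_k=\frac1{k+1}\binom{2k}{k}=\binom{2k}{k}-\binom{2k}{k-1}$ be the Catalan numbers.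

\begin{theorem}\label{thm:main}
Let $k\ge3$, let $C$ be a curve of genus $g=2k+1$ with $\operatorname{Cliff}(C)=k$, let $p\in C$ be any point, and let $L=K(-p)$. Then $L$ is globally generated of degree $d=4k-1\ge g+3$, and $\dim V=2k$, $\operatorname{rk}E=2k-1$. Moreover:
\begin{itemize}
\item[(1)] The map $\wedge^kV^*\to\Gamma(\wedge^kE)$ is injective, and $\Sigma_k$ is exactly the image of the set of decomposable elements of $\wedge^kV^*$. So $\Sigma_k$ spans precisely $\wedge^kV^*$, of dimension $\binom{2k}{k}$.
\item[(2)] $\dim\Gamma(\wedge^kE)-\binom{2k}{k}\ge\frac{(k-1)(k-2)}{k+1}\operatorname{Cat}_{k-1}>0$. Hence $\Sigma_k$ does not span $\Gamma(\wedge^kE)$.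
\item[(3)] Equality holds in \textup{(2)}.
\end{itemize}
\end{theorem}

Parts (1) and (2) use only Riemann--Roch, Serre duality and the Clifford index, and they already disprove the conjecture. Part (3) relies on published theorems on Green's conjecture \cite{HR,Voisin}. A general curve of genus $2k+1$ has Clifford index $k$ (Proposition~\ref{prop:exist}), and $1\le k\le h^0(L)-1$, so we obtain:

\begin{corollary}\label{cor:false}
The conjecture is false. It fails on a general curve of every odd genus $g\ge7$. For $g=7$, $\operatorname{Cliff}(C)=3$, $L=K(-p)$ and $i=3$, the cone $\Sigma_3$ spans a subspace of dimension $20$ of $\Gamma(\wedge^3E)$, which has dimension $21$.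
\end{corollary}

The proof plays two facts against each other. Riemann--Roch bounds $h^0(\wedge^kE)$ from below by a number that does not see the geometry of $C$, and this number exceeds $\dim\wedge^kV^*$. On the other hand, a locally decomposable section that does not come from a decomposable element of $\wedge^kV^*$ produces a globally generated bundle $G$ with $\det G\subset L$ and many sections. Breaking $G$ into pieces yields line bundles that are special, because $K\otimes L^{-1}=\mathcal O(p)$ is effective, and the Clifford index bounds their degrees from below. The bounds add up to $4k$, while $\deg L=4k-1$.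

We use the following standard facts on a smooth curve. Torsion-free coherent sheaves are locally free. A \emph{subbundle} is a subsheaf with locally free quotient; every subsheaf $N_0$ of a bundle $R$ lies in a unique subbundle of the same rank, its \emph{saturation}. If $N_0\subset N$ are bundles of the same rank, then $\det N\cong\det N_0(Y)$ with $Y\ge0$, and $N^*\to N_0^*$ is injective. For $R$ of rank $m$ we have $\wedge^jR^*\cong\wedge^{m-j}R\otimes(\det R)^{-1}$ and $\deg\wedge^jR=\binom{m-1}{j-1}\deg R$. If $A,B$ are line bundles and $B\otimes A^{-1}$ has a nonzero section, then $h^0(B)\ge h^0(A)$ and, by Serre duality, $h^1(A)\ge h^1(B)$.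

\section{Curves of maximal Clifford index}\label{sec:cliff}

The \emph{Clifford index} of $C$ is the minimum of $\deg A-2(h^0(A)-1)$ over all line bundles $A$ with $h^0(A)\ge2$ and $h^1(A)\ge2$. By Riemann--Roch,
\[
\deg A-2(h^0(A)-1)=g+1-h^0(A)-h^1(A),
\]
so the index measures how large $h^0(A)$ and $h^1(A)$ can be at the same time. A $g^1_a$ is a line bundle of degree $a$ together with a two-dimensional space of sections.

\begin{proposition}\label{prop:exist}
Let $k\ge2$. Every curve of genus $g=2k+1$ has $\operatorname{Cliff}(C)\le k$, and a general one has $\operatorname{Cliff}(C)=k$.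
\end{proposition}

\begin{proof}
Every curve of genus $2k+1$ carries a $g^1_{k+2}$, by the existence theorem of Kempf and Kleiman--Laksov. The underlying bundle $A$ has $h^1(A)=h^0(A)+k-2\ge k\ge 2$ and $\deg A-2(h^0(A)-1)\le k$.

On a general curve, the Brill--Noether theorem \cite{GH} says that $h^0(A)h^1(A)\le g$ for every line bundle $A$. Suppose that $a=h^0(A)\ge2$, $b=h^1(A)\ge2$ and $g+1-a-b\le k-1$, that is, $a+b\ge k+3$. From $(a-2)(b-2)\ge0$ we get $ab\ge2(a+b)-4\ge2k+2>g$, a contradiction.
\end{proof}

From now on $C,k,p,L$ are as in Theorem~\ref{thm:main}, except where a statement says otherwise. The hypothesis on $C$ enters only through the inequality $\operatorname{Cliff}(C)\ge k$, that is,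
\begin{equation}\label{eq:cliff}
h^0(A)\ge2\ \text{ and }\ h^1(A)\ge2\quad\Longrightarrow\quad\deg A\ge k+2(h^0(A)-1).
\end{equation}
In particular $C$ has no $g^1_a$ with $a\le k+1$: its line bundle $A$ would have $h^1(A)=h^0(A)-a+2k\ge k+1$, and \eqref{eq:cliff} would give $a\ge k+2$. Hence $h^0(\mathcal O(p+x))=1$ for all $x\in C$, and Riemann--Roch gives $h^0(L)=g-1=2k$ and $h^0(L(-x))=g-2$. So $L$ is globally generated. Its degree is $2g-3=4k-1$, and $4k-1\ge2k+4=g+3$ exactly when $k\ge3$. This proves the first assertions of Theorem~\ref{thm:main}. Note also that $H^0(E^*)=\ker(V\to H^0(L))=0$.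

The pencils of smallest degree will serve as test objects.

\begin{lemma}\label{lem:pencil}
Let $A$ be a line bundle of degree $k+2$ with $h^0(A)\ge2$. Then $A$ is globally generated, $h^0(A)=2$ and $h^0(L\otimes A^{-1})=k-1$.
\end{lemma}

\begin{proof}
Since $h^1(A)\ge k$, inequality \eqref{eq:cliff} gives $h^0(A)=2$, and a base point of $A$ would give a $g^1_{k+1}$. If $h^0(A(p))=3$, then $h^1(A(p))=k$ and \eqref{eq:cliff} would give $k+3\ge k+4$. So $h^0(A(p))=2$, and $h^0(L\otimes A^{-1})=h^1(A(p))=2-(k+3)+2k=k-1$.
\end{proof}

\section{Locally decomposable sections and subbundles}\label{sec:sub}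

In this section $L$ is any globally generated line bundle on any curve.

\begin{lemma}\label{lem:inj}
For $0\le j<\dim V$ the map $\wedge^jV^*\to\Gamma(\wedge^jE)$ is injective.
\end{lemma}

\begin{proof}
The kernel of $\wedge^jV^*\to\wedge^jE_x=\wedge^j(V^*/\mathbb C\operatorname{ev}_x)$ consists of the $\omega$ with $\operatorname{ev}_x\wedge\omega=0$. The functionals $\operatorname{ev}_x$ span $V^*$, because a section vanishing at every point is zero. So if $\omega$ maps to zero in $\Gamma(\wedge^jE)$, then $v\wedge\omega=0$ for all $v\in V^*$. In terms of a basis, every basis vector then occurs in every monomial of $\omega$, which for $j<\dim V$ forces $\omega=0$.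
\end{proof}

\begin{lemma}\label{lem:subbundle}
If $F\subset E$ is a subbundle of rank $i$, then $H^0(\det F)\subset\Sigma_i$. Conversely, let $0\ne s\in\Sigma_i$ have zero divisor $D$, and let $s_D$ be the canonical section of $\mathcal O(D)$. Then there are a subbundle $F\subset E$ of rank $i$ and an isomorphism $\mathcal O(D)\cong\det F\subset\wedge^iE$ that sends $s_D$ to $s$.
\end{lemma}

\begin{proof}
The first claim holds because the fiber of $\det F$ at $x$ is the line $\wedge^iF_x$. For the converse write $s=s_Ds'$ with $s'$ a nowhere vanishing section of $\wedge^iE(-D)$. Then $s'$ embeds $\mathcal O(D)$ as a line subbundle $\Lambda\subset\wedge^iE$, with $s_D\mapsto s$, and $\Lambda$ defines a section of $\mathbb P(\wedge^iE)\to C$. Off $D$ this section lies in the Grassmannian bundle $G(i,E)$, which is closed, so it lies there everywhere. The pullback $F$ of the tautological subbundle has $\det F=\Lambda$.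
\end{proof}

To see where locally decomposable sections other than the obvious ones come from, and hence what the proof of Theorem~\ref{thm:main}(1) has to exclude, consider the following construction.

\begin{example}\label{ex:divisor}
Let $D\ge0$ be a divisor such that $B=L(-D)$ is globally generated with $n=h^0(B)\ge2$, and view $U=H^0(B)$ as a subspace of $V$. The snake lemma embeds $E^*/E_B^*$ in $(V/U)\otimes\mathcal O$, so $E_B^*$ is a subbundle of $E^*$, and there is an exact sequence $0\to F\to E\to E_B\to0$ with $\det F\cong\mathcal O(D)$ and $\operatorname{rk}F=i:=h^0(L)-n$. Thus $H^0(\mathcal O(D))\subset\Sigma_i$. Suppose that a nonzero element of $H^0(\det F)$ is the image of $v_1\wedge\dots\wedge v_i\in\wedge^iV^*$. Then the $v_j$ span $F_x$ for general $x$, so they lie in the kernel of $V^*\to U^*\to\Gamma(E_B)$. By Lemma~\ref{lem:inj} this kernel is $U^\perp$, of dimension $i$. So at most one line in $H^0(\mathcal O(D))$ comes from decomposable elements of $\wedge^iV^*$, and if $h^0(\mathcal O(D))\ge2$ then $\Sigma_i$ is strictly larger than the image of the decomposable elements.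

If $A$ is a line bundle with $h^0(A)\ge2$ and $n=h^0(L\otimes A^{-1})\ge2$, this applies with $D$ the sum of a divisor in $|A|$ and the base divisor of $|L\otimes A^{-1}|$. Two cases frame Theorem~\ref{thm:main}. In its setting, a pencil $A$ of degree $k+2$ has $n=k-1$ by Lemma~\ref{lem:pencil}, so $i=k+1$: the extra sections appear one step above degree $k$. If instead $C$ is a nonhyperelliptic curve of genus $2k+1$ with a bundle $A$ of degree $k+1$ and $h^0(A)=2$, then $h^0(K\otimes A^{-1})=k+1$; for $p$ not a base point of $K\otimes A^{-1}$ and $L=K(-p)$ we get $n=k$ and $i=k$. So the description of $\Sigma_k$ in part (1) fails on such a curve.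
\end{example}

\section{The bundle attached to a locally decomposable section}\label{sec:red}

We return to the setting of Theorem~\ref{thm:main}. Call a vector bundle $R\neq0$ \emph{good} if it is globally generated and $H^0(R^*)=0$, and define its \emph{excess} by
\[
\sigma(R)=h^0(R)-\operatorname{rk}R .
\]
The condition $H^0(R^*)=0$ excludes trivial summands, which add sections without adding degree. A nonzero locally free quotient $R''$ of a good bundle $R$ is good, since $R''^*\subset R^*$. The bundle $E$ is good.

\begin{lemma}\label{lem:good}
If $R$ is good, then $\sigma(R)\ge1$ and $h^0(\det R)\ge2$.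
\end{lemma}

\begin{proof}
Let $m=\operatorname{rk}R$. If $h^0(R)\le m$, the surjection $H^0(R)\otimes\mathcal O\to R$ is an isomorphism and $R$ is trivial, contradicting $H^0(R^*)=0$. The line bundle $\det R$ is globally generated, so $h^0(\det R)\ge2$ unless $\det R\cong\mathcal O$. In that case $m$ sections that generate $R$ at one point have a nonzero constant determinant, and again $R$ is trivial.
\end{proof}

Fix $0\ne s\in\Sigma_k$, with $D$ and $F$ as in Lemma~\ref{lem:subbundle}. We want to show that $s$ is the wedge of $k$ elements of $V^*$, so we must find a $k$-dimensional subspace of $V^*$ whose elements are sections of $F$. We know nothing about global generation of $F$, so we pass to the quotient $Q=E/F$, which is good of rank $k-1$ with $\det Q\cong L(-D)$. Let $W\subset H^0(Q)$ be the image of $V^*$ and let $U=W^*\subset V$. Then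
\[
U^\perp=\ker(V^*\to H^0(Q))
\]
is the space of elements of $V^*$ that are sections of $F$. Since $W$ generates $Q$ and $Q$ is not trivial, $\dim W\ge k$. Write
\[
n=\dim U=k-1+\tau,\qquad\tau\ge1,\qquad\text{so that}\qquad\dim U^\perp=2k-n=k+1-\tau .
\]
The first goal is $\tau=1$. We only know $\sigma(Q)\ge\tau$, which is no constraint for small $\tau$. Exchanging $Q$ for the dual of the kernel of $W\otimes\mathcal O\to Q$ swaps the roles of rank and excess.

\begin{proposition}\label{prop:G}
Define $G$ by the exact sequence $0\to Q^*\to U\otimes\mathcal O\to G\to0$ dual to $W\otimes\mathcal O\to Q$. Then $G$ is a good bundle of rank $\tau$, generated by $U$, with $\det G\cong L(-D)$. There is a map $\varphi\colon G\to L$ such that $U\to H^0(G)\xrightarrow{\varphi}H^0(L)=V$ is the inclusion. In particular $U\subset H^0(G)$ and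
\begin{equation}\label{eq:excess}
\sigma(G)\ge n-\tau=k-1 .
\end{equation}
\end{proposition}

\begin{proof}
The kernel of the surjection $W\otimes\mathcal O\to Q$ is a bundle of rank $n-(k-1)=\tau$ and determinant $(\det Q)^{-1}$, and it is $G^*$. Its sections form $\ker(W\to H^0(Q))=0$, so $G$ is good. The composite $V^*\otimes\mathcal O\to W\otimes\mathcal O\to Q$ equals $V^*\otimes\mathcal O\to E\to Q$. Dually, the image of $Q^*$ in $U\otimes\mathcal O\subset V\otimes\mathcal O$ lies in $E^*$, the kernel of evaluation. So evaluation $U\otimes\mathcal O\to L$ factors through $G$, which gives $\varphi$.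
\end{proof}

\section{The case of genus seven}\label{sec:seven}

Let $k=3$, so $g=7$, $\deg L=11$, $\dim V=6$, $\operatorname{rk}E=5$, and \eqref{eq:cliff} reads $\deg A\ge3+2(h^0(A)-1)$.

\emph{The count.} The bundle $\wedge^3E$ has rank $10$ and degree $\binom42\cdot11=66$, so $\chi(\wedge^3E)=66-60=6$. By Serre duality $h^1(\wedge^3E)=h^0(\wedge^2E\otimes L^{-1}\otimes K)=h^0(\wedge^2E(p))$, which is at least $\binom62=15$ by Lemma~\ref{lem:inj}. So $h^0(\wedge^3E)\ge21>20=\dim\wedge^3V^*$.

\emph{The classification.} Let $0\ne s\in\Sigma_3$. Then $G$ has rank $\tau\in\{1,2,3,4\}$ and at least $\tau+2$ sections.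

If $\tau=1$, then $G=L(-D)$ has three sections, as in Example~\ref{ex:divisor}, and the danger is that $D$ moves. If $h^0(\mathcal O(D))\ge2$, then $h^1(\mathcal O(D))\ge h^0(L(-D))\ge3$ and $h^1(L(-D))=h^0(\mathcal O(D+p))\ge2$, so $\deg D\ge5$ and $\deg L(-D)\ge7$. But $5+7>11$.

Let $\tau=2$ and, for simplicity, $D=0$. Four sections are not enough for a contradiction (see Remark~\ref{rem:sharp}), but $\varphi$ supplies a fifth. Since $G^*\otimes L\cong G$, the map $\varphi$ is $\gamma\mapsto\psi\wedge\gamma$ for a nonzero section $\psi$ of $G$; as $\varphi(\psi)=0$ and $\varphi$ is injective on $U$, we have $\psi\notin U$. Let $T=U\oplus\mathbb C\psi$, of dimension $5$. The map $\wedge^2T\to H^0(\det G)=V$ goes from dimension $10$ to dimension $6$, so its projectivized kernel has dimension at least $3$ in $\mathbb P^9$ and meets the sixfold $G(2,T)$. Hence there are independent sections $t_1,t_2$ with $t_1\wedge t_2=0$ in $H^0(\det G)$, and they lie in a line subbundle $N\subset G$ with $h^0(N)\ge2$. The quotient $N''=L\otimes N^{-1}$ is good, so $h^0(N'')\ge2$, and $h^0(N)+h^0(N'')\ge5$. Also $h^1(N)=h^0(N''(p))\ge2$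 and $h^1(N'')=h^0(N(p))\ge2$. Adding \eqref{eq:cliff} for $N$ and $N''$ gives $11\ge6+2(5-2)=12$, a contradiction.

If $\tau=3$, the same count applies to $\wedge^3T\to H^0(L(-D))$ with $\dim T=5$ and the sixfold $G(3,T)$, and produces a proper subbundle with more sections than its rank. Now one of the two pieces has rank $2$, and \eqref{eq:cliff} does not apply to it directly. The next section extends \eqref{eq:cliff} to good bundles of higher rank, with a gain of $2$ that makes up for the missing section.

\section{Clifford inequalities for good bundles}\label{sec:good}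

The first two lemmas hold on any curve and form a dichotomy: a good bundle either has a determinant with many sections, or breaks into two good bundles without loss of excess. The first is after Paranjape and Ramanan.

\begin{lemma}\label{lem:PR}
Let $R$ be a bundle of rank $m$ with $\sigma=\sigma(R)\ge1$. Suppose that no subbundle $N\subset R$ satisfies
\begin{equation}\label{eq:sub}
0<\operatorname{rk}N<m\qquad\text{and}\qquad h^0(N)>\operatorname{rk}N .
\end{equation}
Then $h^0(\det R)\ge m\sigma+1$.
\end{lemma}

\begin{proof}
Let $T=H^0(R)$, of dimension $m+\sigma$, and let $\lambda\colon\wedge^mT\to H^0(\det R)$ be the natural map. If $\lambda(t_1\wedge\dots\wedge t_m)=0$ for independent sections $t_j$, the subsheaf that they generate is nonzero of rank less than $m$, and its saturation has at least $m$ sections, so it satisfies \eqref{eq:sub}. Hence $\mathbb P(\ker\lambda)$ is disjoint from $G(m,T)\subset\mathbb P(\wedge^mT)$, which has dimension $m\sigma$. Two subvarieties of $\mathbb P^N$ meet if their dimensions add up to at least $N$, so $\ker\lambda$ has codimension at least $m\sigma+1$.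
\end{proof}

\begin{lemma}\label{lem:split}
Let $R$ be good of rank $m$ and suppose that some subbundle satisfies \eqref{eq:sub}. Then there are good bundles $R_1,R_2$ and a divisor $Y\ge0$ with
\[
\operatorname{rk}R_1+\operatorname{rk}R_2=m,\qquad\sigma(R_1)+\sigma(R_2)\ge\sigma(R),\qquad\det R\cong\det R_1\otimes\det R_2\otimes\mathcal O(Y).
\]
\end{lemma}

\begin{proof}
Choose $N$ satisfying \eqref{eq:sub} of minimal rank. The quotient $R_2=R/N$ is good. The subbundle $N$ need not be globally generated, so let $R_1\subset N$ be the subsheaf generated by $H^0(N)$; it is nonzero and $h^0(R_1)=h^0(N)$. If $\operatorname{rk}R_1<\operatorname{rk}N$, the saturation of $R_1$ in $R$ satisfies \eqref{eq:sub} and has smaller rank than $N$. So the ranks agree, and $\det N\cong\det R_1(Y)$ with $Y\ge0$.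

Suppose that $R_1\to\mathcal O$ is a nonzero map. Since $R_1$ is globally generated, some section maps to a nonzero constant, so $R_1\cong\mathcal O\oplus N_1$ with $h^0(N_1)=h^0(N)-1>\operatorname{rk}N-1=\operatorname{rk}N_1$. This is absurd if $N_1=0$, and otherwise the saturation of $N_1$ contradicts minimality. So $R_1$ is good. Finally $h^0(R)\le h^0(N)+h^0(R_2)=h^0(R_1)+h^0(R_2)$.
\end{proof}

\begin{lemma}\label{lem:cliffbundle}
Let $R$ be good of rank $m$ with $h^1(\det R)\ge2$. Then $\deg R\ge k+2\sigma(R)$, and $\deg R\ge k+2\sigma(R)+2$ if $m\ge2$.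
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=1$ we have $h^0(R)\ge2$ by Lemma~\ref{lem:good}, and the claim is \eqref{eq:cliff}. Let $m\ge2$ and $\sigma=\sigma(R)\ge1$. If Lemma~\ref{lem:PR} applies, \eqref{eq:cliff} for $\det R$ gives $\deg R\ge k+2m\sigma\ge k+4\sigma\ge k+2\sigma+2$. Otherwise take $R_1,R_2,Y$ from Lemma~\ref{lem:split}. The bundle $\det R\otimes(\det R_1)^{-1}\cong\det R_2(Y)$ has a nonzero section, so $h^1(\det R_1)\ge h^1(\det R)\ge2$, and the same holds with $R_1,R_2$ exchanged. By induction $\deg R\ge\deg R_1+\deg R_2\ge2k+2\sigma\ge k+2\sigma+2$.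
\end{proof}

Lemma~\ref{lem:cliffbundle} need not apply to $G$ itself: $h^1(L(-D))=h^0(\mathcal O(D+p))$ may equal $1$, as it does for $D=0$. But when $G$ breaks, each piece makes the determinant of the other special.

\begin{lemma}\label{lem:key}
Let $R$ be good of rank $m\ge2$ with $\det R\cong L(-D)$ for some $D\ge0$. Then $\sigma(R)\le k-1$ if $m=2$, and $\sigma(R)\le k-2$ if $m\ge3$.
\end{lemma}

\begin{proof}
Let $\sigma=\sigma(R)\ge1$. If Lemma~\ref{lem:PR} applies, then $m\sigma+1\le h^0(L(-D))\le2k$, so $\sigma\le(2k-1)/m$. For $m=2$ this gives $\sigma\le k-1$. For $m\ge3$ it gives $\sigma\le(2k-1)/3<k-1$, where the last inequality is equivalent to $k>2$.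

Otherwise take $R_1,R_2,Y$ from Lemma~\ref{lem:split}. Since $K=L(p)$, we have $K\otimes(\det R_1)^{-1}\cong\det R_2(Y+D+p)$, so $h^1(\det R_1)\ge h^0(\det R_2)\ge2$ by Lemma~\ref{lem:good}, and symmetrically $h^1(\det R_2)\ge2$. Lemma~\ref{lem:cliffbundle} gives
\[
4k-1\ge\deg R\ge\deg R_1+\deg R_2\ge2k+2\sigma,
\]
so $\sigma\le k-1$. If $m\ge3$, one of $R_1,R_2$ has rank at least $2$ and the right side improves to $2k+2\sigma+2$, so $\sigma\le k-2$.
\end{proof}

\begin{remark}\label{rem:sharp}
The bound for $m=2$ is sharp. Let $A$ be as in Lemma~\ref{lem:pencil}, let $D$ be the base divisor of $|L\otimes A^{-1}|$ and put $B=L\otimes A^{-1}(-D)$. Then $A$ and $B$ are globally generated with $h^0(A)=2$ and $h^0(B)=k-1\ge2$, so $A\oplus B$ is good with determinant $L(-D)$ and excess $k-1$. Thus \eqref{eq:excess} alone cannot exclude $\tau=2$.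
\end{remark}

\section{Proof of part (1)}\label{sec:part1}

Injectivity is Lemma~\ref{lem:inj}, and decomposable elements of $\wedge^kV^*$ map into $\Sigma_k$ and span $\wedge^kV^*$. It remains to show that each $0\ne s\in\Sigma_k$ is the image of a decomposable element. Let $D,F,U,\tau,G,\varphi$ be as in Section~\ref{sec:red}.

\emph{The case $\tau\ge3$ does not occur.} Lemma~\ref{lem:key} gives $\sigma(G)\le k-2$, against \eqref{eq:excess}.

\emph{The case $\tau=2$ does not occur.} As in genus $7$ we turn $\varphi$ into an extra section. Since $G$ has rank $2$ and determinant $L(-D)$, we have $G^*\otimes L\cong G(D)$, and $\varphi$ corresponds to a section $\psi\in H^0(G(D))$ with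
\[
\varphi(\gamma)=\psi\wedge\gamma\in\det G\otimes\mathcal O(D)=L .
\]
Suppose that $\psi=s_Du$ with $u\in U$. Then $u\ne0$ because $\varphi\ne0$, and $\varphi(u)=s_D\,u\wedge u=0$, although $\varphi$ is injective on $U$. So $s_DU\oplus\mathbb C\psi\subset H^0(G(D))$ has dimension $n+1=k+2$.

The new difficulty is that $\psi$ is a section of $G(D)$, whose determinant $L(D)$ is too large for Lemma~\ref{lem:key}. We therefore enlarge $G$ only as much as is needed to contain $\psi$. Let $G'\subset G(D)$ be the subsheaf generated by $s_DU\oplus\mathbb C\psi$. It is a globally generated bundle of rank $2$ containing $s_DG\cong G$, and $H^0(G'^*)\subset H^0(G^*)=0$, so $G'$ is good. The quotient $G'/s_DG$ is generated by the class of $\psi$ and, as a subsheaf of $G(D)/s_DG$, is killed by the ideal $\mathcal O(-D)$. So it is isomorphic to $\mathcal O_{D'}$ with $0\le D'\le D$, and $\det G'\cong\det G(D')\cong L(-(D-D'))$. Lemma~\ref{lem:key} gives $\sigma(G')\le k-1$, while $\sigma(G')\ge(k+2)-2=k$.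

\emph{The case $\tau=1$.} Here $G\cong L(-D)$, $n=k$ and $h^0(L(-D))\ge k$. We first show that $D$ does not move. Suppose that $h^0(\mathcal O(D))\ge2$. Since $h^1(\mathcal O(D))=h^0(K(-D))\ge h^0(L(-D))\ge k\ge2$, inequality \eqref{eq:cliff} gives $\deg D\ge k+2$. Since $h^1(L(-D))=h^0(\mathcal O(D+p))\ge2$, it also gives $\deg L(-D)\ge k+2(k-1)$. Adding, $4k-1\ge4k$, which is false. So $H^0(\det F)=\mathbb Cs$.

The space $U^\perp$ has dimension $k$, and $U^\perp\otimes\mathcal O\to E$ lands in $F$, which has rank $k$. At $x\in C$ its kernel is $U^\perp\cap\mathbb C\operatorname{ev}_x$, which is nonzero only if all sections in $U$ vanish at $x$. As $U\ne0$, this happens at finitely many points, so $U^\perp\otimes\mathcal O\to F$ is generically an isomorphism. A generator $\omega$ of $\wedge^kU^\perp\subset\wedge^kV^*$ is decomposable and maps to a nonzero element of $H^0(\det F)=\mathbb Cs$. So $s$ is the image of a multiple of $\omega$. This proves part (1). \qed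

\section{The dimension of the space of sections}\label{sec:count}

\begin{proof}[Proof of part \textup{(2)}]
The bundle $\wedge^kE$ has rank $\binom{2k-1}{k}=\frac{2k-1}{k}\binom{2k-2}{k-1}$ and degree $\binom{2k-2}{k-1}(4k-1)$, and $g-1=2k$. By Riemann--Roch,
\[
\chi(\wedge^kE)=\binom{2k-2}{k-1}\bigl[(4k-1)-2(2k-1)\bigr]=\binom{2k-2}{k-1}=k\operatorname{Cat}_{k-1}.
\]
Since $\wedge^kE^*\cong\wedge^{k-1}E\otimes L^{-1}$ and $K\otimes L^{-1}=\mathcal O(p)$, Serre duality and Lemma~\ref{lem:inj} give
\begin{equation}\label{eq:h1}
h^1(\wedge^kE)=h^0(\wedge^{k-1}E(p))\ge h^0(\wedge^{k-1}E)\ge\binom{2k}{k-1}.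
\end{equation}
Using $\binom{2k}{k}-\binom{2k}{k-1}=\operatorname{Cat}_k=\frac{2(2k-1)}{k+1}\operatorname{Cat}_{k-1}$ we obtain
\[
h^0(\wedge^kE)-\binom{2k}{k}\ge k\operatorname{Cat}_{k-1}-\operatorname{Cat}_k=\frac{k^2-3k+2}{k+1}\operatorname{Cat}_{k-1}=\frac{(k-1)(k-2)}{k+1}\operatorname{Cat}_{k-1},
\]
which is positive for $k\ge3$. By part (1), $\Sigma_k$ spans a space of dimension $\binom{2k}{k}$ only.
\end{proof}

For $k=2$ the bound is $0$, in agreement with the fact that then $\operatorname{rk}E=3$ and every section of $\wedge^2E$ is locally decomposable.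

For part (3) we must show that equality holds in \eqref{eq:h1}. We compare $E$ with the bundle of the canonical system, whose middle exterior power is governed by Koszul cohomology. Let $V_K=H^0(K)$, of dimension $2k+1$, let $M_K=\ker(V_K\otimes\mathcal O\to K)$, and let $E_K=M_K^*$, of rank $2k$ and determinant $K$. The group $K_{k,1}(C,K)$ is the cohomology in the middle of the complex
\[
\wedge^{k+1}V_K\xrightarrow{\ \delta\ }\wedge^kV_K\otimes H^0(K)\xrightarrow{\ \delta\ }\wedge^{k-1}V_K\otimes H^0(K^{\otimes2}),
\]
where $\delta(v_1\wedge\dots\wedge v_j\otimes f)=\sum_a(-1)^{a-1}v_1\wedge\dots\wedge\widehat{v_a}\wedge\dots\wedge v_j\otimes v_af$. We use the following result. It is the theorem of Hirschowitz and Ramanan \cite{HR}, which is conditional on the generic Green vanishing in odd genus, combined with Voisin's proof of that vanishing \cite{Voisin}.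

\begin{theorem}[\cite{HR,Voisin}]\label{thm:green}
If a curve $C$ of genus $2k+1$ has no $g^1_{k+1}$, then $K_{k,1}(C,K)=0$.
\end{theorem}

\begin{proof}[Proof of part \textup{(3)}]
Our curve has no $g^1_{k+1}$ (Section~\ref{sec:cliff}), so the complex above is exact in the middle. The first map $\delta$ is injective, because composing it with multiplication $\wedge^kV_K\otimes V_K\to\wedge^{k+1}V_K$ gives $\pm(k+1)$ times the identity. The second map is induced by a map of bundles $\wedge^kV_K\otimes K\to\wedge^{k-1}V_K\otimes K^{\otimes2}$, which on the fiber at $x$ is contraction with $\operatorname{ev}_x\neq0$ and has kernel $\wedge^k(\ker\operatorname{ev}_x)\otimes K_x$. So the kernel of the second $\delta$ is $H^0(\wedge^kM_K\otimes K)$, and it has dimension $\binom{2k+1}{k+1}=\binom{2k+1}{k}$. Since $E_K$ has rank $2k$, we have $\wedge^kE_K\cong\wedge^kM_K\otimes K$. Lemma~\ref{lem:inj} for $K$ then shows that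
\begin{equation}\label{eq:canon}
\wedge^kV_K^*\to\Gamma(\wedge^kE_K)\ \text{ is an isomorphism.}
\end{equation}

Now apply the snake lemma to the inclusion of the first sequence in \eqref{eq:eval} into $0\to M_K\to V_K\otimes\mathcal O\to K\to0$. Since $V\subset V_K$ is a hyperplane and $K/L\cong\mathcal O_p$, the cokernels form an exact sequence $0\to M_K/E^*\to\mathcal O\to\mathcal O_p\to0$, so $M_K/E^*\cong\mathcal O(-p)$. Dualizing gives $0\to\mathcal O(p)\to E_K\to E\to0$, and since the kernel is a line bundle we get
\[
0\to\wedge^{k-1}E(p)\to\wedge^kE_K\to\wedge^kE\to0 .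
\]
The map $E_K\to E$ is compatible with the restriction $V_K^*\to V^*$. By \eqref{eq:canon}, $\Gamma(\wedge^{k-1}E(p))$ is therefore the kernel of the composite $\wedge^kV_K^*\to\wedge^kV^*\to\Gamma(\wedge^kE)$. The first map is surjective and the second is injective, so the kernel has dimension $\binom{2k+1}{k}-\binom{2k}{k}=\binom{2k}{k-1}$. Equality holds in \eqref{eq:h1}, and hence in part (2).
\end{proof}

\begin{remark}
By \eqref{eq:canon}, the locally decomposable sections do span $\Gamma(\wedge^kE_K)$. Removing the point $p$ is what creates the new sections of $\wedge^kE$: they are the sections that do not lift to $\wedge^kE_K$.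
\end{remark}

\begin{thebibliography}{9}

\bibitem{GH}
Griffiths and Harris, 1980.

\bibitem{HR}
Hirschowitz and Ramanan, \emph{Ann. Sci. \'ENS} \textbf{31}, 1998.

\bibitem{Voisin}
Voisin, \emph{Compositio Math.} \textbf{141}, 2005.

\bibitem{poster}
``Young Women in Algebraic Geometry'',
\texttt{http://www.math.uni-bonn.de/\allowbreak veranstaltung/\allowbreak YWiAG15/\allowbreak participants/\allowbreak Poster-YWiAG\_Anand.pdf}

\end{thebibliography}
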